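
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Metrizability of paracompact $p$-spaces and their subspaces of size $\omega_1$}


\begin{abstract}
Let $X$ be a paracompact $p$-space in which every subspace of cardinality at most $\omega_1$ has a point-countable base. Must $X$ be metrizable? We show that ZFC does not decide this, given the consistency of a supercompact cardinal. A non-reflecting stationary set of ordinals of cofinality $\omega$ below a regular $\kappa\ge\omega_2$ yields a non-metrizable $X$ all of whose subspaces of size less than $\kappa$ are metrizable, while Fleissner's Axiom R implies a positive answer. We also show that a positive answer implies Semistationary Reflection, and that ZFC proves metrizability if each point of $X$ has a neighborhood that is Lindel\"of or of density at most $\omega_1$.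
\end{abstract}


\section{The question and the answer}\label{sec:intro}

\subsection*{The question}
All spaces are regular, $T_1$ and nonempty. For a set $H$ and a cardinal $\kappa$, $[H]^{\le\kappa}$ is the family of subsets of $H$ of cardinality at most $\kappa$, and $[H]^{\kappa}$ the family of those of cardinality exactly $\kappa$. A base is \emph{point-countable} if every point lies in at most countably many of its members. A map is \emph{perfect} if it is continuous and closed and has compact fibers.

A \emph{$p$-space}, in Arhangel'skii's sense, is a Tychonoff space $X$ for which there are families $\gamma_n$ $(n\in\omega)$ of open subsets of $\beta X$, each covering $X$, with $\bigcap_n\mathrm{St}(x,\gamma_n)\subseteq X$ for every $x\in X$. We use only the equivalent description of the paracompact ones: a space is a paracompact $p$-space if and only if it admits a perfect map onto a metrizable space. In particular, closed subspaces of paracompact $p$-spaces are paracompact $p$-spaces, since the perfect map can be restricted.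

The following statement is a question from \cite{RPCF}.
\begin{quote}
(A)\quad Every paracompact $p$-space $X$ such that every $Y\in[X]^{\le\omega_1}$ has a point-countable base is metrizable.
\end{quote}
The case of density $\omega_1$ is a known result from the same source:
\begin{quote}
(K)\quad If $X$ is a paracompact $p$-space with $d(X)=\omega_1$ and every $Y\in[X]^{\le\omega_1}$ has a point-countable base, then $X$ is metrizable.
\end{quote}
We use (K) also when $d(X)\le\omega$; to see that it applies, replace $X$ by the topological sum of $X$ and a discrete space of size $\omega_1$. The hypothesis of (A) passes to closed subspaces. So, by (K), if $X$ satisfies this hypothesis, then every closed subspace of $X$ of density at most $\omega_1$ is metrizable.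

A perfect map $f\colon X\to M$ onto a metrizable space presents $X$ as a metrizable space whose points have been replaced by compact fibers. We shall see in Section~\ref{sec:fibers} that $X$ is metrizable exactly when countably many continuous functions suffice to separate the points inside every fiber. So the question is one of reflection: if no countable family of functions suffices for $X$, is this already visible on a subspace of size at most $\omega_1$? Since closed subspaces of density at most $\omega_1$ are metrizable under the hypothesis of (A), it is tempting to glue. If $X$ is locally of density at most $\omega_1$, or locally Lindel\"of, gluing works (Theorem~\ref{thm:zfc}). In general, the outcome depends on set theory.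

\subsection*{Stationary sets}
Let $\beta$ be a limit ordinal. A \emph{club} of $\beta$ is a closed unbounded subset of $\beta$. If $\operatorname{cf}\beta>\omega$, a subset of $\beta$ is \emph{stationary} in $\beta$ if it meets every club of $\beta$. For a regular uncountable $\kappa$ we write $E^\kappa_\omega=\{\alpha<\kappa:\operatorname{cf}\alpha=\omega\}$. A stationary set $E\subseteq E^\kappa_\omega$ is \emph{non-reflecting} if $E\cap\beta$ is non-stationary in $\beta$ whenever $\beta<\kappa$ and $\operatorname{cf}\beta>\omega$.

For an uncountable set $A$, a \emph{club} of $[A]^\omega$ is a $\subseteq$-cofinal subset of $[A]^\omega$ that is closed under unions of increasing $\omega$-chains, and a \emph{stationary} subset of $[A]^\omega$ is one that meets every club. The intersection of two clubs is a club, so the intersection of a stationary set and a club is stationary. A family $\mathcal T\subseteq[A]^{\omega_1}$ is \emph{tight} if it is $\subseteq$-cofinal in $[A]^{\omega_1}$ and closed under unions of $\subseteq$-increasing $\omega_1$-chains.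

\smallskip
\noindent\textbf{Axiom R} \cite{Fleissner}. \emph{For every set $A$ with $|A|\ge\omega_1$, every stationary $S\subseteq[A]^\omega$ and every tight $\mathcal T\subseteq[A]^{\omega_1}$ there is $Y\in\mathcal T$ such that $S\cap[Y]^\omega$ is stationary in $[Y]^\omega$.}
\smallskip

For $\omega_1\subseteq Z$, a set $S\subseteq[Z]^\omega$ is \emph{semistationary} in $[Z]^\omega$ if
\[
S^{*}=\{b\in[Z]^\omega:\ \exists a\in S\ (a\subseteq b\ \text{ and }\ a\cap\omega_1=b\cap\omega_1)\}
\]
is stationary in $[Z]^\omega$. Shelah's \emph{Semistationary Reflection}, SSR, says: for every cardinal $\kappa\ge\omega_2$ and every semistationary $S\subseteq[\kappa]^\omega$ there is $Y\in[\kappa]^{\omega_1}$ with $\omega_1\subseteq Y$ such that $S\cap[Y]^\omega$ is semistationary in $[Y]^\omega$.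

\subsection*{Results}

\begin{theorem}\label{thm:neg}
Suppose that for some regular $\kappa\ge\omega_2$ there is a non-reflecting stationary set $E\subseteq E^\kappa_\omega$. Then there is a non-metrizable paracompact $p$-space all of whose subspaces of size less than $\kappa$ are metrizable. Hence \textup{(A)} fails. Such an $E$ exists, with $\kappa=\mu^+$, if $\square_\mu$ holds for some uncountable cardinal $\mu$; for example, if $V=L$.
\end{theorem}

\begin{theorem}\label{thm:pos}
Axiom R implies \textup{(A)}. Axiom R holds after the L\'evy collapse of a supercompact cardinal to $\omega_2$.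
\end{theorem}

Since $V=L$ is consistent if ZFC is, we obtain the following.

\begin{corollary}
If ZFC is consistent, then ZFC does not prove \textup{(A)}. If ZFC together with the existence of a supercompact cardinal is consistent, then ZFC does not refute \textup{(A)}.
\end{corollary}

\begin{theorem}\label{thm:ssr}
\textup{(A)} implies SSR. It even suffices to assume \textup{(A)} for those spaces $X$ that are two-to-one perfect preimages of metrizable spaces and all of whose subspaces of size at most $\omega_1$ are metrizable.
\end{theorem}

\begin{theorem}[ZFC]\label{thm:zfc}
\textup{(A)} holds for every $X$ in which each point has a neighborhood that is Lindel\"of or of density at most $\omega_1$; in particular for every locally compact $X$.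
\end{theorem}

Thus Axiom R $\Rightarrow$ (A) $\Rightarrow$ SSR (we make no claim about the converses), and by Theorem~\ref{thm:neg}, (A) implies that $\square_\mu$ fails for every uncountable $\mu$.

\subsection*{Plan}
Section~\ref{sec:fibers} reduces metrizability to separation in the fibers. Section~\ref{sec:dup} studies the simplest perfect preimages, with two-point fibers, where separating becomes \emph{guessing} a label from an approximate position; Section~\ref{sec:neg} then proves Theorem~\ref{thm:neg} by hand. Section~\ref{sec:models} turns guessing and separating into statements about countable elementary submodels, which Axiom R can reflect. Section~\ref{sec:sep} contains what ZFC gives, Section~\ref{sec:R} proves that Axiom R implies (A), and Section~\ref{sec:con} proves the consistency of Axiom R. Section~\ref{sec:ssr} proves Theorem~\ref{thm:ssr}.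

\section{Separating the points of the fibers}\label{sec:fibers}

In this section $f\colon X\to M$ is a perfect surjection and $M$ is metrizable; of $X$ we assume only that it is Hausdorff. Then $X$ is paracompact, hence Tychonoff. Let $I=[0,1]$ and let $C(X)$ be the set of continuous functions $X\to I$.

Every metrizable space has a $\sigma$-discrete base. We fix such a base $\mathcal B=\bigcup_{k\in\omega}\mathcal B_k$ of $M$: all members of $\mathcal B$ are nonempty, and for each $k$ every point of $M$ has a neighborhood meeting at most one member of $\mathcal B_k$. For $z\in M$ let $\mathcal B_z=\{B\in\mathcal B:z\in B\}$. This set is nonempty and countable, since it contains at most one member of each $\mathcal B_k$. Two simple facts will be used throughout.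

\emph{Tubes.} If $O\subseteq X$ is open and $f^{-1}(z)\subseteq O$, then $f^{-1}(B)\subseteq O$ for some $B\in\mathcal B_z$: the set $M\setminus f(X\setminus O)$ is open, because $f$ is closed, and contains $z$.

\emph{Gluing.} Let $m=(m_1,\dots,m_k)\in\omega^k$, $k\ge1$. For $b=(B_1,\dots,B_k)\in\mathcal B_{m_1}\times\dots\times\mathcal B_{m_k}$ put
\[
\langle b\rangle=B_1\cap\dots\cap B_k,\qquad e(b)=\{B_1,\dots,B_k\}.
\]
Every point of $M$ has a neighborhood meeting at most one member of each $\mathcal B_{m_i}$, hence meeting $\langle b\rangle$ for at most one $b$. For each $b$ fix a continuous $\varphi_b\colon M\to I$ with $\{\varphi_b>0\}=\langle b\rangle$. If $h_b\in C(X)$ is given for some of these $b$, then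
\[
\sum_b(\varphi_b\circ f)\cdot h_b\ \in\ C(X),
\]
where the sum is over the $b$ for which $h_b$ is given, because locally at most one term is nonzero. If $h_b$ is given and $z\in\langle b\rangle$, then on $f^{-1}(z)$ the sum is $\varphi_b(z)h_b$, with $\varphi_b(z)>0$.

\begin{lemma}\label{lem:fiber}
$X$ is metrizable if and only if some countable $\mathcal F\subseteq C(X)$ separates the points of every fiber $f^{-1}(z)$, $z\in M$. If such an $\mathcal F$ exists and $M$ is separable, then $X$ is second countable.
\end{lemma}

\begin{proof}
Suppose that $\mathcal F=\{F_n:n\in\omega\}$ separates the points of every fiber. Then $\Phi=(f,F_0,F_1,\dots)\colon X\to M\times I^\omega$ is a continuous injection. We show that it is closed; then it is an embedding into a metrizable space, which is second countable if $M$ is separable. Let $Z\subseteq X$ be closed and let $(x_i)$ be a net in $Z$ with $\Phi(x_i)\to(z,t)$. If no point of $f^{-1}(z)$ were a cluster point of $(x_i)$, then by compactness some open $O\supseteq f^{-1}(z)$ would eventually be missed by $(x_i)$. But $f^{-1}(B)\subseteq O$ for some $B\in\mathcal B_z$, and $f(x_i)\in B$ eventually, a contradiction. So there is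 a cluster point $x\in f^{-1}(z)$. As $Z$ is closed and $\Phi$ is continuous, $x\in Z$ and $\Phi(x)=(z,t)$.

Now let $X$ be metrizable, and let $\mathcal U=\bigcup_n\mathcal U_n$ be a $\sigma$-discrete base of $X$. For $U\in\mathcal U$ fix $\psi_U\in C(X)$ with $\{\psi_U>0\}=U$. Whenever $B\in\mathcal B$ is such that only finitely many members of $\mathcal U_n$ meet $f^{-1}(B)$, list them as $U^{n,B}_j$, $j<l(n,B)$. For $n,m,j\in\omega$ glue (with $k=1$):
\[
F_{n,m,j}=\sum\bigl\{(\varphi_B\circ f)\cdot\psi_{U^{n,B}_j}:B\in\mathcal B_m,\ U^{n,B}_j\text{ is defined}\bigr\}\in C(X).
\]
We claim that these countably many functions separate the points of every fiber. Let $x\ne x'$ in $f^{-1}(z)$ and choose $n$ and $U\in\mathcal U_n$ with $x\in U\not\ni x'$. By compactness $f^{-1}(z)$ has an open neighborhood meeting only finitely many members of $\mathcal U_n$, so by the tube property there is $B\in\mathcal B_z$ such that $f^{-1}(B)$ meets only finitely many. One of these is $U=U^{n,B}_j$, because $x\in U\cap f^{-1}(B)$. If $B\in\mathcal B_m$, then $F_{n,m,j}(x)=\varphi_B(z)\psi_U(x)>0=F_{n,m,j}(x')$.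
\end{proof}

\section{Duplicates and guesses}\label{sec:dup}

The simplest fibers that need separating have two points. Let $M$ be metrizable, $T$ a set, and $q\colon M\to T$ a map all of whose fibers $L_t=q^{-1}(t)$ are closed. We think of $q(z)$ as a label of $z$. The space $D(M,q)$ has underlying set $M\times\{0,1\}$. Its lower level is a copy of $M$, its upper level is the disjoint sum of the spaces $L_t$, and upper points $(w,1)$ are close to a lower point $(z,0)$ when $w$ is close to $z$ and has a different label. Precisely, a base consists of the sets $V\times\{1\}$, with $V$ relatively open in some $L_t$, and the sets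
\[
O(U,T_0)=\bigl(U\times\{0,1\}\bigr)\setminus\bigcup_{t\in T_0}L_t\times\{1\},\qquad U\subseteq M\text{ open},\ T_0\subseteq T\text{ finite}.
\]
Labels $t\in T\setminus q(M)$ play no role, here or below. If $q$ is the identity, all upper points are isolated and $D(M)=D(M,\mathrm{id})$ is the Alexandroff duplicate of $M$. This case is enough for Theorem~\ref{thm:neg}; coarser labels are needed in Section~\ref{sec:ssr}.

\begin{lemma}\label{lem:dup}
The above family is a base of a Hausdorff topology, and the projection $f\colon D(M,q)\to M$ is perfect and two-to-one. So $D(M,q)$ is a paracompact $p$-space. For $M_0\subseteq M$ the subspace $M_0\times\{0,1\}$ is $D(M_0,q{\restriction}M_0)$.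
\end{lemma}

\begin{proof}
The family covers, and up to the empty set it is closed under finite intersections: $O(U,T_0)\cap O(U',T_0')=O(U\cap U',T_0\cup T_0')$; if $V\subseteq L_t$, then $(V\times\{1\})\cap O(U,T_0)$ is $(V\cap U)\times\{1\}$ or empty, according as $t\notin T_0$ or $t\in T_0$; and the intersection of $V\times\{1\}$ and $V'\times\{1\}$ is $(V\cap V')\times\{1\}$, which is empty if $V,V'$ lie in different fibers of $q$.

At $(z,0)$ the sets $O(U,\{q(z)\})$ with $z\in U$ form a neighborhood base: given $O(U,T_0)\ni(z,0)$, replace $U$ by $U\setminus\bigcup\{L_t:t\in T_0,\ t\ne q(z)\}$, which is open because the $L_t$ are closed. At $(z,1)$ the sets $(U\cap L_{q(z)})\times\{1\}$ with $z\in U$ form a neighborhood base. The disjoint open sets $O(M,\{q(z)\})$ and $L_{q(z)}\times\{1\}$ separate $(z,0)$ from $(z,1)$. Since $f^{-1}(U)=O(U,\emptyset)$, $f$ is continuous, and points with different projections are separated via $M$. Finally,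
\[
O(U,\{q(z)\})\ \cup\ (U\cap L_{q(z)})\times\{1\}=f^{-1}(U),
\]
so every neighborhood of $f^{-1}(z)$ contains $f^{-1}(U)$ for some open $U\ni z$, and $f$ is closed. By the first paragraph of Section~\ref{sec:fibers}, $D(M,q)$ is Tychonoff, so it is a paracompact $p$-space. The statement about $M_0$ holds because the traces on $M_0\times\{0,1\}$ of the basic sets are exactly the basic sets of $D(M_0,q{\restriction}M_0)$.
\end{proof}

When is $D(M,q)$ metrizable? A continuous function that distinguishes $(z,0)$ from $(z,1)$ has, near $z$, almost equal values on $(w,0)$ and $(w,1)$ unless $w$ has the label $q(z)$. So it tells, from an approximate position of $z$, what the label of $z$ is.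

\begin{definition}
A \emph{guess} for $q\colon M\to T$ is an indexed family $(V_t)_{t\in T}$ of open subsets of $M$ such that every point of $M$ has a neighborhood meeting $V_t$ for at most one $t$; in particular, the $V_t$ are pairwise disjoint. It is \emph{right at} $z$ if $z\in V_{q(z)}$. The map $q$ is \emph{$\sigma$-guessable} if there are countably many guesses such that at every $z\in M$ at least one of them is right.
\end{definition}

\begin{lemma}\label{lem:guess}
$D(M,q)$ is metrizable if and only if $q$ is $\sigma$-guessable.
\end{lemma}

\begin{proof}
We use Lemma~\ref{lem:fiber} for the projection $f$. Suppose that $q$ is $\sigma$-guessable. Given a guess $(V_t)_{t\in T}$, choose continuous $\varphi_t\colon M\to I$ with $\{\varphi_t>0\}=V_t$, and let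
\[
h(w,0)=0,\qquad h(w,1)=\varphi_{q(w)}(w).
\]
If the guess is right at $z$, then $h(z,1)>0=h(z,0)$. So it suffices to show that $h$ is continuous. On the open set $L_{t}\times\{1\}$ it is $(w,1)\mapsto\varphi_{t}(w)$. Consider a point $(z,0)$, and let $U$ be an open neighborhood of $z$ meeting $V_t$ for at most one $t$. If there is such a $t$ and $t\ne q(z)$, replace $U$ by $U\setminus L_t$; this is still a neighborhood of $z$ because $L_t$ is closed. Then $h=0$ on $O(U,\{q(z)\})$: if $(w,1)$ lies in this set and $h(w,1)>0$, then $w\in U\cap V_{q(w)}$ and $q(w)\ne q(z)$, so $q(w)$ is the exceptional $t$ and $U$ misses $L_{q(w)}\ni w$, a contradiction.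

Conversely, let the countable set $\mathcal F\subseteq C(D(M,q))$ separate the points of all fibers. For $h\in\mathcal F$, rational $\varepsilon>0$, $k\in\omega$ and $B\in\mathcal B_k$ put $T_B=\{t:|h(w,0)-h(w,1)|>\varepsilon\text{ for some }w\in B\cap L_t\}$ and
\[
V_t=\bigcup\{B\in\mathcal B_k:T_B=\{t\}\}\qquad(t\in T).
\]
This is a guess because $\mathcal B_k$ is discrete. Given $z$, choose $h\in\mathcal F$ and $\varepsilon$ with $|h(z,0)-h(z,1)|>\varepsilon$. By continuity at $(z,0)$ there is $B\in\mathcal B_z$ such that $|h-h(z,0)|<\varepsilon/2$ on $O(B,\{q(z)\})$. Then $|h(w,0)-h(w,1)|<\varepsilon$ for $w\in B\setminus L_{q(z)}$, while $w=z$ shows that $q(z)\in T_B$. So $T_B=\{q(z)\}$. If $B\in\mathcal B_k$, the guess given by $h,\varepsilon,k$ is right at $z$.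
\end{proof}

\begin{example}\label{ex:sep}
Let $q=\mathrm{id}$. If $M$ is discrete, the single guess $V_t=\{t\}$ is right everywhere. If $M$ is separable, a guess has only countably many nonempty $V_t$, so it is right at only countably many points; hence $D(M)$ is not metrizable if $M$ is separable and uncountable. This failure reflects: it occurs in $M_0\times\{0,1\}$ for every $M_0\in[M]^{\omega_1}$. For a counterexample to (A) we need a space $M$ whose points can be guessed within every small subset, but not in all of $M$ at once.
\end{example}

\section{A negative answer from a non-reflecting stationary set}\label{sec:neg}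

Let $\kappa\ge\omega_2$ be regular and let $E\subseteq E^\kappa_\omega$ be stationary and non-reflecting. For $\alpha\in E$ fix a strictly increasing $s_\alpha\colon\omega\to\alpha$ with cofinal range. Let
\[
M=\{s_\alpha:\alpha\in E\}\subseteq\kappa^\omega,\qquad X=D(M),
\]
where $\kappa$ is discrete and $\kappa^\omega$ has the product topology, which is metrizable. Note that $s_\alpha\ne s_{\alpha'}$ for $\alpha\ne\alpha'$. Pressing down will show that the points of $M$ cannot be guessed. Within a bounded part, non-reflection makes the sequences $s_\alpha$ essentially disjoint, so that one value of $s_\alpha$ is enough to identify $\alpha$.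

\begin{lemma}\label{lem:disjoint}
For every $\beta<\kappa$ there is $g\colon E\cap\beta\to\omega$ such that the tails $\{s_\alpha(n):n\ge g(\alpha)\}$, $\alpha\in E\cap\beta$, are pairwise disjoint.
\end{lemma}

\begin{proof}
By induction on $\beta$; the case $\beta=0$ is trivial. Note that increasing the values of a suitable $g$ keeps it suitable.

Let $\beta=\gamma+1$. If $\gamma\notin E$, use the function for $\gamma$. If $\gamma\in E$, then for $\alpha<\gamma$ the set $\operatorname{ran}s_\gamma\cap\alpha$ is finite. So in the function $g$ for $\gamma$ we can increase each $g(\alpha)$ until the tail of $s_\alpha$ avoids $\operatorname{ran}s_\gamma$, and put $g(\gamma)=0$.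

Let $\beta$ be a limit. There is a club $c$ of $\beta$ with $0\in c$ and $c\cap E=\emptyset$: if $\operatorname{cf}\beta>\omega$, this is the assumption that $E$ does not reflect at $\beta$; if $\operatorname{cf}\beta=\omega$, take $0$ and an increasing cofinal $\omega$-sequence of successor ordinals. Each $\alpha\in E\cap\beta$ is a limit ordinal outside the closed set $c$, so it lies strictly between two consecutive elements $\gamma<\gamma'$ of $c$, namely $\gamma=\max(c\cap\alpha)$ and $\gamma'=\min(c\setminus\alpha)$. Let $g(\alpha)$ be the value at $\alpha$ of the function for $\gamma'$, increased so that $s_\alpha(n)>\gamma$ for all $n\ge g(\alpha)$. Two tails belonging to the same interval $(\gamma,\gamma')$ are disjoint by the choice of the function for $\gamma'$, and tails belonging to different intervals are disjoint because they lie in different intervals.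
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:neg}]
By Lemma~\ref{lem:dup}, $X$ is a paracompact $p$-space. For a finite sequence $\sigma$ of ordinals below $\kappa$ let $[\sigma]$ be the set of all $s\in M$ extending $\sigma$; these sets form a base of $M$.

\emph{$X$ is not metrizable.} Otherwise, by Lemma~\ref{lem:guess}, there are guesses $(V^n_s)_{s\in M}$, $n\in\omega$, for $\mathrm{id}_M$ such that for every $\alpha\in E$ there are $n,k$ with $s_\alpha\in[s_\alpha{\restriction}k]\subseteq V^n_{s_\alpha}$. A union of countably many non-stationary subsets of $\kappa$ is non-stationary, so the same $n$ and $k$ serve for all $\alpha$ in a stationary set $E'\subseteq E$. For $i<k$ the function $\alpha\mapsto s_\alpha(i)<\alpha$ is regressive. Applying Fodor's lemma $k$ times (a regressive function on a stationary set is constant on a stationary subset), we may assume that $s_\alpha{\restriction}k=\sigma$ for all $\alpha\in E'$. For distinct $\alpha,\alpha'\in E'$ the nonempty set $[\sigma]$ is then contained in both $V^n_{s_\alpha}$ and $V^n_{s_{\alpha'}}$. This contradicts the definition of a guess.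

\emph{Subspaces of size less than $\kappa$ are metrizable.} Let $Y\subseteq X$, $|Y|<\kappa$, and let $M_0=\{s_\alpha:\alpha\in A\}$ be the projection of $Y$ to $M$. As $\kappa$ is regular, $A\subseteq\beta$ for some $\beta<\kappa$. Let $g$ be as in Lemma~\ref{lem:disjoint}. For $n\in\omega$ and $\alpha\in A$ put
\[
V^n_{s_\alpha}=\{s\in M_0:s(n)=s_\alpha(n)\}\ \text{ if }g(\alpha)=n,\qquad V^n_{s_\alpha}=\emptyset\ \text{ otherwise.}
\]
If $\alpha\ne\alpha'$ and $g(\alpha)=g(\alpha')=n$, then $s_\alpha(n)\ne s_{\alpha'}(n)$. So for fixed $n$, each of the open sets $\{s\in M_0:s(n)=\xi\}$, $\xi<\kappa$, which partition $M_0$, meets at most one $V^n_{s_\alpha}$, and we have a guess for $\mathrm{id}_{M_0}$. It is right at all $s_\alpha$ with $g(\alpha)=n$. Hence $\mathrm{id}_{M_0}$ is $\sigma$-guessable, and $D(M_0)\supseteq Y$ is metrizable by Lemmas~\ref{lem:dup} and~\ref{lem:guess}.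

\emph{\textup{(A)} fails.} Since $\kappa\ge\omega_2$, every $Y\in[X]^{\le\omega_1}$ is metrizable and so has a $\sigma$-discrete, hence point-countable, base.

\emph{Existence of $E$.} Let $\mu$ be uncountable. A $\square_\mu$-sequence assigns to each limit ordinal $\alpha<\mu^+$ a club $C_\alpha$ of $\alpha$ with $\operatorname{otp}C_\alpha\le\mu$ such that $C_\alpha=C_\beta\cap\alpha$ for every limit point $\alpha<\beta$ of $C_\beta$. For $\alpha\in E^{\mu^+}_\omega$ with $\alpha>\mu$ we have $\operatorname{otp}C_\alpha\le\mu<\alpha$, so by Fodor's lemma $\operatorname{otp}C_\alpha$ is constant on a stationary set $E\subseteq E^{\mu^+}_\omega$. Let $\beta<\mu^+$ with $\operatorname{cf}\beta>\omega$. If $\alpha<\alpha'<\beta$ are limit points of $C_\beta$, then $C_\alpha=C_\beta\cap\alpha$ is a proper initial segment of $C_{\alpha'}=C_\beta\cap\alpha'$, so the order types differ. Hence the limit points of $C_\beta$ below $\beta$ form a club of $\beta$ that meets $E$ in at most one point, and $E\cap\beta$ is non-stationary in $\beta$. In $L$, $\square_\mu$ holds for all infinite cardinals $\mu$ \cite{Jensen}.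
\end{proof}

\section{Countable models}\label{sec:models}

For the positive direction we need to express non-metrizability as the stationarity of a set of countable sets, because this is what Axiom R reflects. A countable family of functions, or of guesses, gives rules that use only finitely many members of $\mathcal B_z$. The weaker requirement will be that a countable elementary submodel that knows \emph{all} of $\mathcal B_z$ also knows the label of $z$, or functions separating the fiber over $z$. The point of this section is that the weaker requirement, imposed on a club of models, suffices.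

\subsection{Clubs of countable sets}
Let $A$ be uncountable. For $F\colon[A]^{<\omega}\setminus\{\emptyset\}\to[A]^{\le\omega}$ let $C_F$ be the set of all $a\in[A]^\omega$ with $F(e)\subseteq a$ for all nonempty finite $e\subseteq a$. This is a club of $[A]^\omega$.

\smallskip
\noindent(F1) \emph{Let $\mathcal C$ be a club of $[A]^\omega$. There is $F\colon[A]^{<\omega}\setminus\{\emptyset\}\to\mathcal C$ such that $e\subseteq F(e)$, and $F(e')\subseteq F(e)$ for $\emptyset\ne e'\subseteq e$. For any such $F$ and finite nonempty $e_0\subseteq e_1\subseteq\cdots$ we have $\bigcup_jF(e_j)\in\mathcal C$. Moreover, $C_F\subseteq\mathcal C$.}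

Indeed, by induction on $|e|$ choose $F(e)\in\mathcal C$ containing $e$ and all $F(e')$ with $\emptyset\ne e'\subsetneq e$. The second statement holds because $\mathcal C$ is closed under unions of $\omega$-chains. If $a\in C_F$, write $a=\bigcup_je_j$ with such $e_j$; then $a=\bigcup_jF(e_j)\in\mathcal C$.

\smallskip
\noindent(F2) \emph{If $A\subseteq H$ and $S\subseteq[A]^\omega$ is stationary, then $\{b\in[H]^\omega:b\cap A\in S\}$ is stationary in $[H]^\omega$.}

Let $\mathcal C$ be a club of $[H]^\omega$ and let $C_F\subseteq\mathcal C$ be as in (F1). Write $\mathrm{cl}_F$ for closure under $F$. For nonempty finite $e\subseteq A$ put $F_A(e)=\mathrm{cl}_F(e)\cap A$, and choose $a\in S\cap C_{F_A}$. Then $b=\mathrm{cl}_F(a)$ is in $C_F\subseteq\mathcal C$, and $b\cap A=\bigcup_{e}(\mathrm{cl}_F(e)\cap A)=a\in S$, where $e$ runs through the nonempty finite subsets of $a$.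

\subsection{Models}
For a regular cardinal $\theta$ let $H(\theta)$ be the set of all sets whose transitive closure has size less than $\theta$. In the sequel $\theta$ is always regular and so large that $H(\theta)$ contains all objects under discussion and their power sets. A \emph{model} is an elementary submodel $N\prec H(\theta)$, of any size, such that the given objects are elements of $N$. Whatever is definable in $H(\theta)$ from elements of $N$ is in $N$; $\omega\subseteq N$; and countable elements of $N$ are subsets of $N$. In particular $N\cap\omega_1$ is an ordinal. For each $p\in H(\theta)$ the countable models $N$ with $p\in N$ form a club of $[H(\theta)]^\omega$.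

\smallskip
\noindent(F3) \emph{If $N$ is a countable model, $A\in N$ is uncountable and $\mathcal C\in N$ is a club of $[A]^\omega$, then $N\cap A\in\mathcal C$.}

The set $N\cap A$ is infinite by elementarity. Also by elementarity there is $F\in N$ with $C_F\subseteq\mathcal C$. If $e\subseteq N\cap A$ is finite and nonempty, then $F(e)\in N$ is countable, so $F(e)\subseteq N$. Hence $N\cap A\in C_F$.

\smallskip
From now on the given objects include $M$ and $(\mathcal B_k)_{k\in\omega}$. The next fact says that the points in the closure of $M\cap N$ are those whose approximate positions are all known to $N$.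

\begin{lemma}\label{lem:closure}
For every model $N$ and $z\in M$: $z\in\overline{M\cap N}$ if and only if $\mathcal B_z\subseteq N$.
\end{lemma}

\begin{proof}
Let $z\in\overline{M\cap N}$ and $z\in B\in\mathcal B_k$. Some $y\in M\cap N$ lies in $B$, and $B$ is the only member of $\mathcal B_k$ containing $y$. So $B\in N$. Conversely, if $\mathcal B_z\subseteq N$, then each $B\in\mathcal B_z$ is a nonempty element of $N$ and hence contains a point of $M\cap N$.
\end{proof}

\subsection{The worked case: guessing labels}

\begin{lemma}\label{lem:guessmodels}
Let $q\colon M\to T$ be a map on a metrizable space. For every sufficiently large regular $\theta$ the following are equivalent: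
\begin{itemize}
\item[(1)] $q$ is $\sigma$-guessable;
\item[(2)] the countable models $N$ with $M,(\mathcal B_k)_k,q\in N$ such that
\[
(\dagger)\qquad q(z)\in N\quad\text{for all }z\in\overline{M\cap N}
\]
contain a club of $[H(\theta)]^\omega$.
\end{itemize}
\end{lemma}

\begin{proof}
(1)$\Rightarrow$(2). Let the guesses $(V^n_t)_{t\in T}$, $n\in\omega$, witness (1), and let $N$ be a countable model containing $q$ and the sequence of these guesses. Let $z\in\overline{M\cap N}$. There are $n$ and $B\in\mathcal B_z$ with $B\subseteq V^n_{q(z)}$. By Lemma~\ref{lem:closure}, $B\in N$. Since $B\ne\emptyset$ and the $V^n_t$ are pairwise disjoint for fixed $n$, $q(z)$ is the unique $t$ with $B\subseteq V^n_t$. So $q(z)\in N$. These $N$ form a club.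

(2)$\Rightarrow$(1). Let $\mathcal C$ be a club of models as in (2), and let $F$ be as in (F1) for $A=H(\theta)$. We use $F(e)$ only for finite nonempty $e\subseteq\mathcal B$. Write $N_e=F(e)$; this is a countable model, $e\subseteq N_e$, and $N_e$ increases with $e$. Enumerate $N_e=\{c_n(e):n\in\omega\}$. For $n\in\omega$ and $m\in\omega^k$, $k\ge1$, let
\[
V^{n,m}_t=\bigcup\{\langle b\rangle:b\in\mathcal B_{m_1}\times\dots\times\mathcal B_{m_k},\ c_n(e(b))=t\}\qquad(t\in T).
\]
By Section~\ref{sec:fibers} each point has a neighborhood meeting $\langle b\rangle$ for at most one $b$, so this is a guess. There are countably many of them.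

Let $z\in M$. Write $\mathcal B_z=\bigcup_je_j$ with finite nonempty $e_0\subseteq e_1\subseteq\cdots$. Then $N=\bigcup_jN_{e_j}\in\mathcal C$ and $\mathcal B_z\subseteq N$. So $z\in\overline{M\cap N}$ by Lemma~\ref{lem:closure}, and $q(z)\in N$ by $(\dagger)$. Hence $q(z)\in N_{e_j}$ for some $j$, that is, $q(z)=c_n(e_j)$ for some $n$. Let $e_j=\{B_1,\dots,B_k\}$ with $B_i\in\mathcal B_{m_i}$. Then $z\in B_1\cap\dots\cap B_k\subseteq V^{n,m}_{q(z)}$, so this guess is right at $z$.
\end{proof}

The argument for (2)$\Rightarrow$(1) is the heart of the method: the models are chosen along finite sets $e$ and increase with $e$, so what the model belonging to all of $\mathcal B_z$ knows is known to the model of some finite $e\subseteq\mathcal B_z$; and the finite subsets of $\mathcal B$ are sorted by the indices $m$ into countably many types, such that for each type the intersections $\langle b\rangle$ form a discrete family.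

\subsection{The general criterion}
Let $f\colon X\to M$ be a perfect surjection of a Hausdorff space onto a metrizable space; now the given objects are $X,M,f,(\mathcal B_k)_k$. Call a model $N$ \emph{good} if for every $z\in\overline{M\cap N}$ the functions in $N\cap C(X)$ separate the points of $f^{-1}(z)$. Otherwise $N$ is \emph{bad}.

\begin{proposition}\label{prop:crit}
$X$ is metrizable if and only if the good countable models contain a club of $[H(\theta)]^\omega$. Hence, if $X$ is not metrizable, then the bad countable models form a stationary subset of $[H(\theta)]^\omega$.
\end{proposition}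

\begin{proof}
If $X$ is metrizable, let $\mathcal F$ be as in Lemma~\ref{lem:fiber}. If $N$ is a countable model with $\mathcal F\in N$, then $\mathcal F\subseteq N$ because $\mathcal F$ is countable, so $N$ is good. These $N$ form a club.

Conversely, let $\mathcal C$ be a club of good countable models. As in the previous proof, take from (F1) models $N_e\in\mathcal C$ for finite nonempty $e\subseteq\mathcal B$, increasing with $e$ and with $e\subseteq N_e$, and enumerate $N_e=\{c_n(e):n\in\omega\}$. For $n\in\omega$ and $m\in\omega^k$, $k\ge1$, glue
\[
F_{n,m}=\sum\bigl\{(\varphi_b\circ f)\cdot c_n(e(b)):b\in\mathcal B_{m_1}\times\dots\times\mathcal B_{m_k},\ c_n(e(b))\in C(X)\bigr\}\in C(X).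
\]
We show that these countably many functions separate the points of all fibers; then $X$ is metrizable by Lemma~\ref{lem:fiber}. Let $x\ne x'$ in $f^{-1}(z)$, and write $\mathcal B_z=\bigcup_je_j$ with finite nonempty $e_0\subseteq e_1\subseteq\cdots$. Then $N=\bigcup_jN_{e_j}\in\mathcal C$ is good and $z\in\overline{M\cap N}$ by Lemma~\ref{lem:closure}. So some $h\in N\cap C(X)$ has $h(x)\ne h(x')$, and $h=c_n(e_j)$ for some $j,n$. Let $e_j=\{B_1,\dots,B_k\}$, $B_i\in\mathcal B_{m_i}$ and $b=(B_1,\dots,B_k)$. Then $F_{n,m}(x)-F_{n,m}(x')=\varphi_b(z)(h(x)-h(x'))\ne0$.

The last statement follows, since the countable models form a club: if the bad ones were not stationary, the good ones would contain a club.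
\end{proof}

\section{What ZFC gives}\label{sec:sep}

Let $X$ satisfy the hypothesis of (A), and let $f\colon X\to M$ be a perfect map onto a metrizable space. We shall use the hypothesis only through (K), that is, through the metrizability of closed subspaces of density at most $\omega_1$. In general, a separable piece of $M$ may have a preimage of large density. The next lemma shows that this does not happen here. Some hypothesis on small subspaces is needed for it, by Example~\ref{ex:sep}.

\begin{lemma}\label{lem:sep}
If $L\subseteq M$ is closed and separable, then some countable $\mathcal E\subseteq C(X)$ separates the points of $f^{-1}(z)$ for every $z\in L$. Hence $f^{-1}(L)$ is second countable, in particular separable.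
\end{lemma}

\begin{proof}
Suppose there is no such $\mathcal E$. Recursively for $i<\omega_1$ choose points $x_i\ne x_i'$ in a common fiber over $L$ with $h_j(x_i)=h_j(x_i')$ for all $j<i$, and then $h_i\in C(X)$ with $h_i(x_i)\ne h_i(x_i')$. Let $K$ be the closure of $\{x_i,x_i':i<\omega_1\}$. It is contained in $f^{-1}(L)$, and it is closed in $X$ of density at most $\omega_1$. By (K), $K$ is metrizable. Moreover, $f{\restriction}K$ is a perfect map onto a subspace of the separable metrizable space $L$, and perfect preimages of Lindel\"of spaces are Lindel\"of. So $K$ is a Lindel\"of metrizable space, and $K^2$ is second countable. Therefore the open sets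
\[
O_i=\{(u,v)\in K^2:h_i(u)\ne h_i(v)\}
\]
satisfy $\bigcup_{i<\omega_1}O_i=\bigcup_{i<\eta}O_i$ for some $\eta<\omega_1$. But $(x_\eta,x_\eta')\in O_\eta\setminus\bigcup_{i<\eta}O_i$, a contradiction.

The second statement follows from Lemma~\ref{lem:fiber} applied to the perfect surjection $f{\restriction}f^{-1}(L)\colon f^{-1}(L)\to L$ and the restrictions of the functions in $\mathcal E$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:zfc}]
Let $U$ be a neighborhood of a point $x$ that is Lindel\"of or of density at most $\omega_1$. Let $V$ be an open neighborhood of $x$ with $F=\overline V\subseteq\operatorname{int}U$. Then $F$ is a paracompact $p$-space and inherits the hypothesis of (A).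

If $d(U)\le\omega_1$, then $d(V)\le\omega_1$ because $V$ is open in $U$, so $d(F)\le\omega_1$ and $F$ is metrizable by (K). If $U$ is Lindel\"of, so is its closed subset $F$. Then $f{\restriction}F$ is a perfect map onto a Lindel\"of metrizable, hence separable, space $L$. Lemma~\ref{lem:sep}, applied to $F$, $f{\restriction}F$ and the whole of $L$, shows that $F$ is second countable, hence metrizable.

So $X$ is locally metrizable, and a paracompact, locally metrizable Hausdorff space is metrizable by Smirnov's theorem. If $X$ is locally compact, each point has a compact, hence Lindel\"of, neighborhood.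
\end{proof}

\section{Axiom R implies a positive answer}\label{sec:R}

Let $X$ satisfy the hypothesis of (A), let $f\colon X\to M$ be a perfect map onto a metrizable space, and assume Axiom R. Suppose that $X$ is not metrizable. By Proposition~\ref{prop:crit} the set
\[
S=\{N\in[H(\theta)]^\omega:N\text{ is a bad model}\}
\]
is stationary in $[H(\theta)]^\omega$. The plan is to reflect $S$ to some $P\subseteq H(\theta)$ of size $\omega_1$. To $P$ belongs a closed subspace $X_P\subseteq X$ of density at most $\omega_1$, which is metrizable by (K), and we want to conclude that some $N\subseteq P$ in $S$ is good after all. The difficulty is that metrizability of $X_P$ supplies functions that are defined only on $X_P$ and need not belong to $P$, whereas $N$ is good only if functions on all of $X$, and elements of $N$, separate fibers. We overcome this by approximating over single fibers (Step 1, which needs Lemma~\ref{lem:sep} and a covering property of $P$) and by working in a model $N^*$ that knows both $P$ and the functions on $X_P$ (Step 2).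

\subsection*{Choice of $P$}
Let $\mathcal T$ be the family of all $P\in[H(\theta)]^{\omega_1}$ such that every countable subset of $P$ is covered by a countable set that is an element of $P$.

\emph{$\mathcal T$ is tight.} A countable subset of the union of an $\omega_1$-chain lies in one member of the chain, so $\mathcal T$ is closed under such unions. For cofinality, let $P_0\in[H(\theta)]^{\omega_1}$ be given. Given $P_i=\{p^i_\xi:\xi<\omega_1\}$, let $P_{i+1}=P_i\cup\{\{p^i_\xi:\xi<\eta\}:\eta<\omega_1\}\subseteq H(\theta)$, and take unions at limits. A countable subset of $\bigcup_{i<\omega_1}P_i$ lies in some $P_i$, hence in some $\{p^i_\xi:\xi<\eta\}\in P_{i+1}$. So $\bigcup_{i<\omega_1}P_i\in\mathcal T$.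

By Axiom R fix $P\in\mathcal T$ such that $S\cap[P]^\omega$ is stationary in $[P]^\omega$. Every finite subset of $P$ is contained in some $N\in S\cap[P]^\omega$. Since $N\prec H(\theta)$ and $N\subseteq P$, the Tarski--Vaught criterion gives $P\prec H(\theta)$; so $P$ is a model. Let
\[
M_P=\overline{M\cap P},\qquad X_P=f^{-1}(M_P).
\]

\subsection*{Step 1: $X\cap P$ is a dense subset of $X_P$, and for every $z\in M_P$ the functions in $P\cap C(X)$ separate the points of $f^{-1}(z)$}
If $x\in X\cap P$, then $f(x)\in M\cap P$; so $X\cap P\subseteq X_P$. Let $z\in M_P$. Then $z$ is in the closure of a countable subset of $M\cap P$. As $P\in\mathcal T$, that set is covered by a countable element of $P$, and intersecting with $M$ we get a countable $A\subseteq M$ with $A\in P$ and $z\in\overline A$. The set $L=\overline A\in P$ is closed and separable. By Lemma~\ref{lem:sep} and elementarity, $P$ contains as elements a countable $\mathcal E\subseteq C(X)$ that separates the points of all fibers over $L$ and a countable dense set $D\subseteq f^{-1}(L)$. Being countable, $\mathcal E$ and $D$ are subsets of $P$. As $z\in L$, $\mathcal E\subseteq P\cap C(X)$ separates the points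 of $f^{-1}(z)$, and $f^{-1}(z)\subseteq\overline D\subseteq\overline{X\cap P}$.

Thus $d(X_P)\le\omega_1$. By (K), the closed subspace $X_P$ is metrizable. By Lemma~\ref{lem:fiber}, applied to $f{\restriction}X_P\colon X_P\to M_P$, there is a countable $\mathcal F\subseteq C(X_P)$ that separates the points of $f^{-1}(z)$ for all $z\in M_P$.

\subsection*{Step 2: Some $N\in S$ is good}
Since $S\cap[P]^\omega$ is stationary in $[P]^\omega$, (F2) gives, for a large regular $\theta^*$, a countable $N^*\prec H(\theta^*)$ containing $X,M,f,(\mathcal B_k)_k,P,\mathcal F$ such that
\[
N:=N^*\cap P\in S.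
\]
We show that $N$ is good, contradicting $N\in S$. Let $z\in\overline{M\cap N}$. By Lemma~\ref{lem:closure}, $\mathcal B_z\subseteq N\subseteq N^*$. Also $z\in M_P$, so $K:=f^{-1}(z)\subseteq X_P$. Let $x\ne x'$ in $K$. There is $F\in\mathcal F$ with $F(x)\ne F(x')$; after exchanging $x$ and $x'$ if necessary, $F(x)<a<b<F(x')$ for some rational $a,b$. Let
\[
G=\{y\in X_P:F(y)\le a\}\ni x,\qquad G'=\{y\in X_P:F(y)\ge b\}\ni x'.
\]
These sets are disjoint and closed in $X_P$, hence in $X$. They are elements of $N^*$, since $F\in\mathcal F\subseteq N^*$.

\emph{There is $h\in P\cap C(X)$ with $h=0$ on $K\cap G$ and $h=1$ on $K\cap G'$.} By elementarity $P\cap C(X)$ is closed under finite maxima and minima and under $u\mapsto\min(1,\max(0,ru+s))$ for rational $r,s$. Let $u\in K\cap G$ and $v\in K\cap G'$. By Step 1 some function in $P\cap C(X)$ takes different values at $u$ and $v$. Composing it with a suitable truncated affine map we get $h_{uv}\in P\cap C(X)$ that is $0$ on a neighborhood of $u$ and $1$ on a neighborhood of $v$. Fix $u$. By compactness of $K\cap G'$, the maximum $h_u$ of finitely many $h_{uv}$ is $1$ on $K\cap G'$ and $0$ on a neighborhood of $u$. By compactness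 of $K\cap G$, the minimum of finitely many $h_u$ is as required.

\emph{There is such an $h$ in $N$, approximately.} For the $h$ just found, the set
\[
\{y\in G:h(y)\ge\tfrac13\}\cup\{y\in G':h(y)\le\tfrac23\}
\]
is closed in $X$ and misses $K$. By the tube property some $B\in\mathcal B_z$ has $f^{-1}(B)$ disjoint from it. So $H(\theta^*)$ satisfies
\[
\exists h\in P\cap C(X):\quad h<\tfrac13\text{ on }f^{-1}(B)\cap G\quad\text{and}\quad h>\tfrac23\text{ on }f^{-1}(B)\cap G'.
\]
All parameters, $P$, $X$, $f$, $B$, $G$ and $G'$, are in $N^*$. By elementarity there is such an $h$ in $N^*\cap P=N$. Since $x\in f^{-1}(B)\cap G$ and $x'\in f^{-1}(B)\cap G'$, we have $h(x)<\frac13<\frac23<h(x')$.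

Hence $N$ is good, a contradiction. So $X$ is metrizable, which proves the first statement of Theorem~\ref{thm:pos}.

\section{Axiom R after collapsing a supercompact cardinal}\label{sec:con}

The consistency of Axiom R is due to Fleissner \cite{Fleissner}; we give a proof for the form stated in Section~\ref{sec:intro}. The idea is to lift a supercompactness embedding $j$ to the collapse extension and to check that $j''\lambda$ is the required reflecting set on the side of the target model.

Let $\kappa$ be supercompact. Conditions in $\mathrm{Col}(\omega_1,{<}\kappa)$ are countable partial functions $r$ on $\kappa\times\omega_1$ with $r(\alpha,\xi)<\alpha$ (or $r(\alpha,\xi)=0$ if $\alpha=0$). Let $G$ be generic over $V$ for this forcing. It is $\sigma$-closed, so it adds no new $\omega$-sequences of elements of $V$; in $V[G]$, $\omega_1$ is preserved and $\kappa=\omega_2$.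

Work in $V[G]$. Using bijections, it suffices to treat $A=\lambda$, a cardinal $\ge\omega_1$. Let $S\subseteq[\lambda]^\omega$ be stationary and $\mathcal T\subseteq[\lambda]^{\omega_1}$ tight. If $\lambda=\omega_1$, build an increasing chain $(T_i)_{i<\omega_1}$ in $\mathcal T$ with $i\in T_{i+1}$; at limits cover the union constructed so far by a member of $\mathcal T$. Then $\omega_1=\bigcup_iT_i\in\mathcal T$, and $Y=\omega_1$ works. So let $\lambda\ge\kappa$.

\subsection*{The embedding}
Let $\dot{\mathcal T}$ be a name for $\mathcal T$, and let $\mu\ge\lambda$ be a cardinal of $V$ such that the transitive closure of $\dot{\mathcal T}$ has size at most $\mu$. In $V$ let $j\colon V\to W$ be elementary with critical point $\kappa$, $j(\kappa)>\mu$ and $W^\mu\subseteq W$. By $\in$-induction all elements of the transitive closure of $\dot{\mathcal T}$ are in $W$, and so is $\dot{\mathcal T}$; hence $\mathcal T\in W[G]$. As $W^\omega\subseteq W$, $j(\mathrm{Col}(\omega_1,{<}\kappa))=\mathrm{Col}(\omega_1,{<}j(\kappa))$ is the same in $W$ and in $V$. It is the product of $\mathrm{Col}(\omega_1,{<}\kappa)$ and the forcing $\mathbb Q$ of those conditions whose domain is contained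 in $[\kappa,j(\kappa))\times\omega_1$. The forcing $\mathbb Q$ is $\sigma$-closed in $V[G]$, since a descending $\omega$-sequence of its conditions that lies in $V[G]$ lies in $V$. Let $G'$ be $\mathbb Q$-generic over $V[G]$. Conditions $r\in\mathrm{Col}(\omega_1,{<}\kappa)$ are countable sets built from ordinals below $\kappa$, so $j(r)=r$. Hence $j$ lifts to an elementary
\[
j\colon V[G]\to W[G][G'].
\]
Let $Y=j''\lambda$. As $j{\restriction}\lambda\in W$, we have $Y\in W[G][G']$, and $|Y|=\omega_1$ in $W[G][G']$ because $\omega_1<\lambda<j(\kappa)$ and $\omega_1$ is preserved. We show that in $W[G][G']$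
\begin{equation}\label{eq:reflect}
Y\in j(\mathcal T)\quad\text{and}\quad j(S)\cap[Y]^\omega\text{ is stationary in }[Y]^\omega.
\end{equation}
By elementarity of $j$ there is then in $V[G]$ some member $Y'$ of $\mathcal T$ with $S\cap[Y']^\omega$ stationary in $[Y']^\omega$, as Axiom R requires.

\subsection*{$Y\in j(\mathcal T)$}
In $W[G][G']$ enumerate $\lambda=\{\lambda_i:i<\omega_1\}$ and build an increasing chain $(T_i)_{i<\omega_1}$ in $\mathcal T$ with $\lambda_i\in T_{i+1}$. Successor steps are possible since $\mathcal T$ is cofinal in $([\lambda]^{\omega_1})^{V[G]}$. At a limit step the countable sequence built so far lies in $V[G]$, since $\mathbb Q$ is $\sigma$-closed there; so its union has size $\omega_1$ in $V[G]$ and is covered by a member of $\mathcal T$. As $|T_i|=\omega_1<\kappa$ in $V[G]$, we have $j''T_i=j(T_i)\in j(\mathcal T)$. The chain $(j''T_i)_{i<\omega_1}$ lies in $W[G][G']$, because $j{\restriction}\lambda$ does, and its union is $j''\lambda=Y$. By elementarity $j(\mathcal T)$ is closed in $W[G][G']$ under unions of $\omega_1$-chains. So $Y\in j(\mathcal T)$.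

\subsection*{$S$ remains stationary in $V[G][G']$}
Let $r\in\mathbb Q$ force $\dot F$ to be a function from $[\lambda]^{<\omega}\setminus\{\emptyset\}$ to $[\lambda]^{\le\omega}$. By (F2) in $V[G]$ there is a countable $N\prec H(\theta)$ with $r,\dot F,\mathbb Q,\lambda\in N$ and $N\cap\lambda\in S$. Let $r'\le r$ be a lower bound of a descending sequence of conditions in $N$, starting below $r$, that meets all dense subsets of $\mathbb Q$ lying in $N$. Let $e\subseteq N\cap\lambda$ be finite and nonempty. As $\mathbb Q$ adds no new countable sets of ordinals, it is dense below $r$ to decide $\dot F(e)$. So along the sequence $\dot F(e)$ is decided by a condition in $N$; the decided value is a countable set in $N$, hence a subset of $N$. Therefore $r'$ forces $N\cap\lambda\in C_{\dot F}\cap S$. As $r$ and $\dot F$ were arbitrary, $S$ meets every $C_F$ with $F\in V[G][G']$; by (F1), $S$ is stationary in $V[G][G']$.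

\subsection*{$j(S)\cap[Y]^\omega$ is stationary in $[Y]^\omega$}
For $a\in S$, $j(a)=j''a$ because $a$ is countable. So $j(S)\cap[Y]^\omega$ contains $j''a$ for every $a\in S$. By (F1) in $W[G][G']$ it is enough that for every $F\colon[Y]^{<\omega}\setminus\{\emptyset\}\to[Y]^{\le\omega}$ in $W[G][G']$ some $j''a$ with $a\in S$ is in $C_F$. Since $j{\restriction}\lambda$ is a bijection from $\lambda$ onto $Y$, this says that $S$ meets $C_{F'}$, where $F'(e)=\{\xi<\lambda:j(\xi)\in F(j''e)\}$. As $F'\in V[G][G']$, this was shown in the previous paragraph. This proves \eqref{eq:reflect} and completes the proof of Theorem~\ref{thm:pos}.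

\section{A positive answer implies Semistationary Reflection}\label{sec:ssr}

To derive SSR from (A) we code a semistationary set $S\subseteq[\kappa]^\omega$ into a duplicate. A model $N$ should have a point $r_a$ in its closure exactly when $a\subseteq N$, and $N$ should be unable to guess the label of $r_a$ when $a\cap\omega_1=N\cap\omega_1$. With $q=\mathrm{id}$, the failure of $(\dagger)$ at $r_a$ would only tell us that $a\subseteq N$ and $r_a\notin N$; this says nothing about $a\cap\omega_1$. We therefore take the ordinal $a\cap\omega_1$ as the label.

\begin{proof}[Proof of Theorem~\ref{thm:ssr}]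
Let $\kappa\ge\omega_2$ be a cardinal and let $S\subseteq[\kappa]^\omega$ be semistationary. The $b\in[\kappa]^\omega$ for which $b\cap\omega_1$ is a nonzero limit ordinal form a club, so removing from $S$ all $a$ for which $a\cap\omega_1$ is not of this form leaves $S$ semistationary. So we may assume that $\delta_a:=a\cap\omega_1$ is a nonzero limit ordinal for all $a\in S$. Choose surjections $s_a\colon\omega\to a$ for $a\in S$ and increasing cofinal maps $d_\delta\colon\omega\to\delta$ for countable limit ordinals $\delta>0$. With discrete $\kappa$ and $\omega_1$ let
\[
r_a=(s_a,d_{\delta_a}),\qquad M=\{r_a:a\in S\}\subseteq\kappa^\omega\times\omega_1^\omega,\qquad q(r_a)=\delta_a.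
\]
$M$ is metrizable. Since $d_\delta$ determines $\delta$, the fibers of $q$ are the sets on which the second coordinate is a given $d_\delta$; so they are closed. Let $S_0\subseteq S$ be nonempty and $M_0=\{r_a:a\in S_0\}$. For every model $N$ with $(r_a)_{a\in S_0}\in N$ and every $a\in S_0$,
\begin{equation}\label{eq:closure}
r_a\in\overline{M_0\cap N}\iff a\subseteq N.
\end{equation}
For $\Rightarrow$ note that the coordinates of elements of $M_0\cap N$ take their values in $N$, and every finite part of $r_a$ agrees with an element of $M_0\cap N$. For $\Leftarrow$, if $a\subseteq N$, then $\delta_a\subseteq a\subseteq N$, so all finite initial segments of $r_a$ are in $N$, and by elementarity each of them is extended by an element of $M_0\cap N$.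

\emph{$D(M,q)$ is not metrizable.} The set $S^*$ from the definition of semistationarity is stationary in $[\kappa]^\omega$, so by (F2) the countable models $N$ with $N\cap\kappa\in S^*$ and $(r_a)_{a\in S},q\in N$ form a stationary subset of $[H(\theta)]^\omega$. For each of them there is $a\in S$ with $a\subseteq N$ and $\delta_a=N\cap\omega_1\notin N$. By \eqref{eq:closure}, $r_a\in\overline{M\cap N}$, while $q(r_a)=\delta_a\notin N$. So (2) of Lemma~\ref{lem:guessmodels} fails, $q$ is not $\sigma$-guessable, and $D(M,q)$ is not metrizable by Lemma~\ref{lem:guess}.

\emph{Reflection.} $D(M,q)$ is a two-to-one perfect preimage of a metrizable space. By (A), in the restricted form of the theorem, some subspace of $D(M,q)$ of size at most $\omega_1$ is not metrizable. It is contained in $M_0\times\{0,1\}$ for some $M_0=\{r_a:a\in S_0\}$ with $S_0\in[S]^{\le\omega_1}$ nonempty. So $D(M_0,q{\restriction}M_0)$ is not metrizable, and $q{\restriction}M_0$ is not $\sigma$-guessable. Let $Y=\omega_1\cup\bigcup S_0\in[\kappa]^{\omega_1}$. We show that $S_0$, and hence $S\cap[Y]^\omega\supseteq S_0$, is semistationary in $[Y]^\omega$.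

Let $\mathcal D$ be a club of $[Y]^\omega$. By Lemma~\ref{lem:guessmodels}, applied to $q{\restriction}M_0$ and a $\sigma$-discrete base of $M_0$, the countable models for which $(\dagger)$ fails form a stationary set. So there are such a model $N$ with $\mathcal D,Y,(r_a)_{a\in S_0}\in N$ and $a\in S_0$ with $r_a\in\overline{M_0\cap N}$ and $\delta_a\notin N$. Put $b=N\cap Y$. By (F3), $b\in\mathcal D$. By \eqref{eq:closure}, $a\subseteq N$, so $a\subseteq b$ and $\delta_a\subseteq N\cap\omega_1$. Since $N\cap\omega_1$ is an ordinal and $\delta_a\notin N$, we get $\delta_a=N\cap\omega_1=b\cap\omega_1$. Thus $a\subseteq b$ and $a\cap\omega_1=b\cap\omega_1$, and $b\in\mathcal D$, as required.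
\end{proof}

\begin{remark}
The space of Theorem~\ref{thm:neg} is also a two-to-one perfect preimage of a metrizable space, and all its subspaces of size at most $\omega_1$ are metrizable. So the restricted form of (A) in Theorem~\ref{thm:ssr} already fails if there is a non-reflecting stationary $E\subseteq E^\kappa_\omega$ for some regular $\kappa\ge\omega_2$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Fleissner} Fleissner, \emph{Left separated spaces with point-countable bases}, Trans. AMS \textbf{294} (1986).

\bibitem{Jensen} Jensen, \emph{The fine structure of the constructible hierarchy}, Ann. Math. Logic \textbf{4} (1972).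

\bibitem{RPCF} \emph{Reflecting Point-Countable Families}, \url{http://www.ams.org/journals/proc/2003-131-04/S0002-9939-02-06621-2/S0002-9939-02-06621-2.pdf}.

\end{thebibliography}

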